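# Even cycle decompositions of line graphs of cubic graphs

All graphs are finite and simple; multigraphs, when they appear, may have parallel edges and loops, and a loop adds 2 to the degree of its vertex. An edge set is often treated as the subgraph it forms.

## Alternating colors on the cycles of a 2-factor

Start with a construction. Let $G$ be a cubic graph and let $F$ be a 2-factor of $G$, that is, a set of disjoint cycles covering all vertices. We write $C\in F$ for its cycles. The remaining edges form a perfect matching $M_0=E(G)\setminus F$. Choose a set $X\subseteq M_0$ such that every cycle of $F$ contains an even number of ends of edges of $X$, and no edge of $X$ is a chord of a cycle of $F$. Put $N=M_0\setminus X$. A vertex of $G$ is an *$X$-vertex* or an *$N$-vertex* according to the set containing its $M_0$-edge. Let $\deg_X(C)$ be the number of $X$-vertices on $C$; it is even. A cycle $C$ with $\deg_X(C)=0$ is called *isolated*, and we leave it alone for now.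

On a non-isolated $C$ the $X$-vertices cut $C$ into $\deg_X(C)\ge 2$ *segments*, the subpaths between cyclically consecutive $X$-vertices. Their number is even, so we can color the segments alternately $a,b,a,b,\dots$ around $C$, in exactly two ways. Let $\kappa$ denote a choice of one of the two ways for every non-isolated $C$. Each $X$-vertex is now an end of exactly one $a$-segment and exactly one $b$-segment.

Consider the union of all $a$-segments and all edges of $X$. At an $X$-vertex it has one edge of an $a$-segment and one edge of $X$; at an inner vertex of an $a$-segment it has the two segment edges. So it is 2-regular on the vertices it covers, hence a disjoint union of cycles of $G$, the *$a$-cycles*. The *$b$-cycles* are defined in the same way. All of these are called *$Z$-cycles*. Every segment lies on exactly one $Z$-cycle, and every edge of $X$ lies on exactly one $a$-cycle and exactly one $b$-cycle. No $a$-cycle is a $b$-cycle, because an $a$-cycle contains edges of $a$-segments and a $b$-cycle does not. An $N$-vertex $v$ on a non-isolated cycle is interior to exactly one segment $\operatorname{seg}(v)$; let $Z(v)$ be the $Z$-cycle containing $\operatorname{seg}(v)$.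

The construction serves the line graph. The *line graph* $L(G)$ has the edges of $G$ as vertices, two being adjacent when they share an endpoint in $G$. The three edges at a vertex $v$ of $G$ form a triangle $T_v$ in $L(G)$. As $G$ is simple, two edges of $G$ share at most one endpoint, so **the triangles $T_v$ partition $E(L(G))$.** Decomposing $L(G)$ into closed trails therefore means saying, at each $v$, which trail uses which edges of $T_v$.

Let $v$ have $F$-edges $f,g$ and $M_0$-edge $n$, so $T_v$ has the three edges $fg,nf,ng$. If $v$ is an $X$-vertex, three of our cycles pass through $v$: the cycle of $F$ turns from $f$ to $g$, the $a$-cycle turns between $n$ and one of $f,g$, and the $b$-cycle turns between $n$ and the other. Together they use every edge of $T_v$ exactly once. If $v$ is an $N$-vertex on a non-isolated cycle, two of our cycles pass through it, $C\in F$ and $Z(v)$, and both go through $f$ and $g$. We let one of them use the edge $fg$ and send the other on the *detour* $f,n,g$, which uses $nf$ and $ng$. Which of the two makes the detour is ours to decide.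

**Example (the prism).** Let $G$ consist of triangles $t_1t_2t_3$ and $s_1s_2s_3$ and the edges $t_is_i$. Let $F$ be the two triangles and $X=\{t_1s_1,t_2s_2\}$. The segments are $t_1t_2$ and $t_1t_3t_2$ on one triangle, $s_1s_2$ and $s_1s_3s_2$ on the other. Color the two short segments $a$ and the two long ones $b$. The $a$-cycle is $t_1t_2s_2s_1$ and the $b$-cycle is $t_1t_3t_2s_2s_3s_1$. Let the two triangles of $F$ make the detours at $t_3$ and $s_3$. The four resulting closed trails in $L(G)$ are

* from the $a$-cycle: $t_1t_2,\ t_2s_2,\ s_2s_1,\ s_1t_1$ (length 4);
* from the $b$-cycle: $t_1t_3,\ t_3t_2,\ t_2s_2,\ s_2s_3,\ s_3s_1,\ s_1t_1$ (length 6);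
* from $t_1t_2t_3$: $t_1t_2,\ t_2t_3,\ t_3s_3,\ t_3t_1$ (length 4);
* from $s_1s_2s_3$: $s_1s_2,\ s_2s_3,\ s_3t_3,\ s_3s_1$ (length 4).

They are cycles of even length and use $4+6+4+4=18=|E(L(G))|$ edges. If instead we interchange the colors on the second triangle, the $a$-cycle becomes $t_1t_2s_2s_3s_1$, of length 5, and the same detours give an odd cycle. So the coloring matters.

## Even cycle decompositions and bridges

**Definition.** An *even cycle decomposition* (ECD) of a graph is a partition of its edge set into cycles each of which has even length.

The question, which comes from "Even cycle decompositions of 4-regular graphs and line graphs" (https://core.ac.uk/download/pdf/82235169.pdf), is to prove or disprove: *if $G$ is a 2-connected cubic graph, then $L(G)$ has an ECD.* The statement is true, and we prove the following sharper result.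

**Theorem 1.** Let $G$ be a cubic graph. Then $L(G)$ has an even cycle decomposition if and only if $G$ is bridgeless.

A 2-connected cubic graph is connected and bridgeless, since an end of a bridge in a cubic graph is a cut vertex (its two other neighbors are separated from the other end of the bridge when it is removed). So the statement in question follows.

**Proof of necessity.** The purpose is to find an odd set of edges of $L(G)$ that no cycle can leave. Suppose $e$ is a bridge, and let $S$ be the vertex set of a component of $G-e$ containing exactly one end of $e$. Counting degrees, $3|S|=2|E(G[S])|+1$, so $|S|$ is odd. Let $B=\bigcup_{w\in S}E(T_w)$; then $|B|=3|S|$ is odd. A vertex $xy$ of $L(G)$ is incident only with edges of $T_x$ and $T_y$. Hence it is incident both with $B$ and with $E(L(G))\setminus B$ only if exactly one of $x,y$ is in $S$, and $e$ is the only such edge of $G$. A cycle containing edges of both kinds changes kind at two or more distinct vertices, which is impossible. So in any cycle decomposition, $B$ is a union of cycles of the decomposition. As $|B|$ is odd, one of these cycles is odd, and there is no ECD. $\square$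

For instance, if the part beyond the bridge is $K_4$ with one edge subdivided, and the bridge is attached at the new vertex, then $|S|=5$ and $|B|=15$.

## 2-factors with even cycles only, and the odd total $3|C|$

The first thing to try is $X=\emptyset$. Then each $C\in F$ is used twice: once as it stands, giving a cycle of length $|C|$ in $L(G)$, and once with a detour at every vertex, giving a closed trail $C^*$ of length $2|C|$. If all cycles of $F$ are even and chordless, this is already an ECD. In the cube, with $F$ two opposite faces, it gives cycles of lengths $4,4,8,8$, in total $24=|E(L(G))|$.

Chords cause a repairable trouble: $C^*$ then visits a chord twice, once from each end. Take $G=K_4$ with $C=1234$ and chords $13,24$. Here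
$$C^*:\quad 12,\ 24,\ 23,\ 13,\ 34,\ 24,\ 41,\ 13$$
has length 8 and repeats both $13$ and $24$. Cut it at the two visits of $13$. The pieces are $13,34,24,41$ and $13,12,24,23$, two 4-cycles. The two visits of the other chord $24$ have landed in different pieces without further work, because the two chords cross. With the 4-cycle $12,23,34,41$ we have an ECD of $L(K_4)$ into three 4-cycles.

Odd cycles of $F$ cause a trouble that is not repairable with $X=\emptyset$. All trails around $C$ together use exactly the edges of the triangles $T_v$ with $v\in V(C)$, and these number $3|C|$. If $|C|$ is odd, the total is odd, and however we distribute the detours or cut the trails, some piece is odd. And we cannot always avoid odd cycles: a 2-factor with even cycles only, together with its complementary matching, gives a 3-edge-coloring of $G$, and the Petersen graph is bridgeless but not 3-edge-colorable.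

So trails must leave odd cycles, which is what $X$ is for. The same count then tells us what $X$ must satisfy. Two cycles of $F$ are linked when an edge of $X$ joins them; let $K$ be a class of cycles connected to each other by $X$. Every $Z$-cycle stays inside one class. So the trails belonging to $K$ use exactly $3\sum_{C\in K}|C|$ edges, and for all pieces to be even, $K$ must contain an even number of odd cycles. This is the condition we now formalize.

## Valid edge sets of the contracted multigraph

For a multigraph $\Gamma$ let $T(\Gamma)$ be its set of odd-degree vertices; $|T(\Gamma)|$ is even. An edge set is *even* if all its degrees are even.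

**Definition.** An edge set $X\subseteq E(\Gamma)$ is *valid* if $X$ is even and every component of $(V(\Gamma),X)$, including isolated vertices, contains an even number of vertices of $T(\Gamma)$.

**Definition.** For a 2-factor $F$ of a cubic graph $G$, the multigraph $\Gamma=G/F$ is obtained by contracting each cycle of $F$ to a vertex. So $V(\Gamma)$ is the set of cycles of $F$, $E(\Gamma)=M_0$, and the loops are the chords of cycles of $F$.

The degree of $C$ in $\Gamma$ is $|C|$, because each vertex of $C$ has one $M_0$-edge and a chord counts twice. Hence $T(\Gamma)$ is the set of odd cycles of $F$.

**Examples.** (i) For the prism with $F$ the two triangles, $\Gamma$ has two vertices and three parallel edges, and both vertices are in $T(\Gamma)$. The set $\emptyset$ is even but not valid; any two of the edges form a valid set.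

(ii) In the Petersen graph write $o_0,\dots,o_4$ for the outer cycle, $i_j$ adjacent to $i_{j+2}$ for the inner cycle (indices modulo 5), and $o_ji_j$ for the spokes. With $F$ the two 5-cycles, $\Gamma$ has two vertices, both odd, and five parallel edges. The valid sets are those of two or four spokes.

(iii) A 2-factor may have no valid set. Replace each vertex of the Petersen graph by a triangle and let $F$ consist of the ten triangles. Then $\Gamma$ is the Petersen graph and every vertex is in $T(\Gamma)$. An even set $X$ has degrees 0 or 2. A vertex of degree 0 would be a component with one vertex of $T(\Gamma)$, so a valid $X$ is a 2-factor whose cycles all have even length. The Petersen graph has none. Notice that here $M_0$ contains all three edges leaving each triangle.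

Sufficiency in Theorem 1 now splits into two parts: for bridgeless $G$, find $F$ such that $G/F$ has a valid set; and prove the following.

**Theorem 4.** Let $G$ be a cubic graph with a 2-factor $F$ such that $\Gamma=G/F$ has a valid edge set. Then $L(G)$ has an ECD.

For the first part we may treat the components of $G$ separately, since the line graph of a disjoint union is the disjoint union of the line graphs. So we assume there that $G$ is connected and bridgeless.

## A 2-factor whose contraction has no 1-cuts and no 3-cuts

For a vertex set $S$, $\delta(S)$ is the set of edges with exactly one end in $S$; an edge cut is such a set with $S$ nonempty and proper. Example (iii) suggests avoiding matchings that contain a 3-edge cut of $G$. We recall a theorem that does this.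

**Edmonds' perfect matching polytope theorem.** A vector $x\in\mathbb R^{E(G)}$ is a convex combination of incidence vectors of perfect matchings if and only if $x\ge0$, $x(\delta(v))=1$ for all vertices $v$, and $x(\delta(S))\ge1$ for all $S\subseteq V(G)$ with $|S|$ odd.

**Lemma 2.** Let $G$ be a connected bridgeless cubic graph. Then $G$ has a 2-factor $F$ such that $\Gamma=G/F$ is connected and has no edge cut of size 1 or 3.

**Proof.** Since $|\delta(S)|\equiv 3|S|\pmod 2$, for $|S|$ odd the number $|\delta(S)|$ is odd; it is not 1, as $G$ is bridgeless, so it is at least 3. Hence the vector with all entries $\frac13$ satisfies Edmonds' conditions and is a convex combination of perfect matchings. Let $M_0$ be one that appears with positive coefficient.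

Let $|\delta(S)|=3$. Then $|S|$ is odd, so every perfect matching meets $\delta(S)$ in at least one edge. The weighted average of the intersection sizes is $3\cdot\frac13=1$. Therefore every matching with positive coefficient meets $\delta(S)$ in exactly one edge; in particular $|M_0\cap\delta(S)|=1$.

Let $F=E(G)\setminus M_0$. A cut of $\Gamma$ is a cut $\delta(S)$ of $G$ where $S$ is a union of vertex sets of cycles of $F$, so it is contained in $M_0$. It does not have size 1, as $G$ is bridgeless, and not size 3, since otherwise $|M_0\cap\delta(S)|=3$. Finally $\Gamma$ is connected since $G$ is. $\square$

## Valid sets from two disjoint spanning trees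

A connected spanning even set is always valid, because $|T(\Gamma)|$ is even. Two disjoint spanning trees yield such a set: one makes it connected, the other repairs the parities. We recall when such trees exist.

**Nash-Williams–Tutte theorem.** A multigraph has $k$ edge-disjoint spanning trees if and only if for every partition of its vertex set into $r$ nonempty parts, at least $k(r-1)$ edges join different parts.

If all cuts have at least 4 edges, this applies with $k=2$. But $\Gamma$ may have 2-edge cuts, and then two disjoint spanning trees need not exist. We decompose along such a cut, and to glue the two sides back we must control whether $X$ uses the cut. This is why the next lemma carries a prescribed edge $e_0$.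

**Lemma 3.** Let $\Gamma$ be a connected multigraph with no edge cut of size 1 or 3. Then $\Gamma$ has a valid $X$. Moreover, for each edge $e_0$ there is a valid $X$ containing $e_0$ and a valid $X$ avoiding $e_0$.

**Proof.** Induction on $|V(\Gamma)|$. If $|V(\Gamma)|=1$, then $T(\Gamma)=\emptyset$; the sets $\emptyset$ and $\{e_0\}$, where $e_0$ is a loop, are valid. Let $|V(\Gamma)|\ge2$. Then $\Gamma$ has an edge, so it suffices to prove the second statement.

**Case A: all cuts have size at least 4.** The purpose is to build a connected spanning even set with or without $e_0$. For a partition into $r\ge2$ parts, each part is left by at least 4 edges, so at least $4r/2=2r$ edges of $\Gamma$ cross, and at least $2r-1\ge2(r-1)$ cross in $\Gamma-e_0$. (For $r=1$ nothing is required.) Hence $\Gamma-e_0$ has edge-disjoint spanning trees $T_1,T_2$. Let $Y=T_1$ or $Y=T_1\cup\{e_0\}$. The set of odd-degree vertices of $Y$ has even size. Pair these vertices up and take the symmetric difference of the paths in $T_2$ joining the pairs; this is a set $J\subseteq T_2$ with the same odd-degree vertices as $Y$. Since $J$ is disjoint from $Y$, the set $Y\cup J$ is even; it is spanning and connected, so it is valid. It avoids, respectively contains, $e_0$.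

**Case B: there is a cut $\{e,f\}$ of size 2.** The purpose is to cut $\Gamma$ into two smaller multigraphs satisfying the hypothesis. Let the sides be $V_1,V_2$ and $e=u_1u_2$, $f=w_1w_2$ with $u_i,w_i\in V_i$. Both $\Gamma[V_i]$ are connected: if not, each component of $\Gamma[V_i]$ has an edge leaving it, as $\Gamma$ is connected, and only $e,f$ are available, so some component has exactly one edge leaving it, a cut of size 1. Let $\Gamma_i=\Gamma[V_i]+e_i$, where $e_i=u_iw_i$ is a new edge, possibly a loop. It replaces the end of $e$ at $u_i$ and the end of $f$ at $w_i$, so degrees are preserved and $T(\Gamma_i)=T(\Gamma)\cap V_i$.

Let $(P,Q)$ be a cut of $\Gamma_i$, named so that $u_i\in P$, and compare it with the cut $(P\cup V_{3-i},Q)$ of $\Gamma$. The edges of $\Gamma[V_i]$ between $P$ and $Q$ are in both. The edge $e$ does not cross the second cut, as $u_i\in P$. If $w_i\in P$, neither $e_i$ nor $f$ crosses; if $w_i\in Q$, then $e_i$ crosses the first cut and $f$ the second. So the sizes are equal. Hence $\Gamma_i$ is connected, has no cut of size 1 or 3, and has fewer vertices than $\Gamma$; induction applies to it.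

**Gluing.** The purpose is to combine valid sets $X_i\subseteq E(\Gamma_i)$ that satisfy $e_1\in X_1\iff e_2\in X_2$. If $e_i\notin X_i$ for both $i$, put $X=X_1\cup X_2$; its components are those of $X_1$ and of $X_2$, so it is valid. If $e_i\in X_i$ for both $i$, put
$$X=(X_1\setminus\{e_1\})\cup(X_2\setminus\{e_2\})\cup\{e,f\}.$$
Degrees are unchanged, so $X$ is even. Let $K_i$ be the component of $X_i$ containing $e_i$. An edge of an even graph is never a bridge, because one side of a bridge would have an odd degree sum; so $K_i-e_i$ is connected. Thus $K_1-e_1$ and $K_2-e_2$ merge through $e,f$ into one component, which contains an even number of vertices of $T(\Gamma)$ as a sum of two even numbers. The other components are unchanged. So $X$ is valid.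

**Prescribing $e_0$.** If $e_0\in\{e,f\}$, choose, by induction, both $X_i$ containing $e_i$ or both avoiding $e_i$, as desired. If $e_0\in E(\Gamma[V_1])$, choose $X_1$ containing or avoiding $e_0$ as desired, and then choose $X_2$ containing or avoiding $e_2$ so as to agree with $X_1$. The case $e_0\in E(\Gamma[V_2])$ is symmetric. $\square$

By Lemmas 2 and 3, a connected bridgeless cubic graph satisfies the hypothesis of Theorem 4. From here on we prove Theorem 4; $G$, $F$ and $\Gamma=G/F$ are as in that theorem.

## Inclusion-minimal valid sets: two spokes against four

Does every valid $X$ work? Take the Petersen graph with $F$ the two 5-cycles and let the cycles of $F$ make all detours. There are no chords. A $Z$-cycle then keeps its own length in $L(G)$. Its $X$-vertices come in pairs (two for each segment), so its length has the parity of the number of $N$-vertices on it. We want this number even for every $Z$-cycle. Interchanging the colors on both 5-cycles only renames $a$ and $b$, so there are two colorings to try for each $X$.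

*Two spokes*, $X=\{o_0i_0,o_1i_1\}$. The outer segments $o_0o_1$ and $o_1o_2o_3o_4o_0$ have 0 and 3 inner vertices; the inner segments $i_0i_2i_4i_1$ and $i_1i_3i_0$ have 2 and 1. Coloring $o_0o_1$ and $i_0i_2i_4i_1$ with $a$ gives one $a$-cycle with $0+2$ and one $b$-cycle with $3+1$ $N$-vertices: good. The other coloring gives $0+1$ and $3+2$: bad.

*Four spokes*, $X=\{o_ji_j: j=0,1,2,3\}$. The $N$-vertices are $o_4$, inside $o_3o_4o_0$, and $i_4$, inside $i_2i_4i_1$. Let $o_0o_1,o_2o_3$ have color $a$ and $o_1o_2,\ o_3o_4o_0$ color $b$. On the inner cycle the segments in order are $i_0i_2,\ i_2i_4i_1,\ i_1i_3,\ i_3i_0$.

* If $i_2i_4i_1$ and $i_3i_0$ have color $b$, then $o_1o_2i_2i_4i_1$ is a $b$-cycle with the single $N$-vertex $i_4$.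
* If $i_2i_4i_1$ and $i_3i_0$ have color $a$, then $o_0o_1i_1i_4i_2o_2o_3i_3i_0$ is an $a$-cycle with the single $N$-vertex $i_4$.

So no coloring works for four spokes. This valid set is not minimal, and minimality is what we require.

**Fix an inclusion-minimal valid set $X\subseteq M_0$.** If $U\subseteq X$ is nonempty and even, then $X\setminus U$ is even, and by minimality it is not valid. So:

$(\star)$ for every nonempty even $U\subseteq X$, some component of $(V(\Gamma),X\setminus U)$ contains an odd number of odd cycles.

Also $X$ contains no loop, since deleting a loop preserves validity: the degree drops by 2 and the components do not change. Thus $X$ meets the requirements of the first section, and all chords of cycles of $F$ lie in $N$. An isolated cycle $C$ is a component of $(V(\Gamma),X)$ by itself, so by validity it is even. From now on segments, colorings $\kappa$ and $Z$-cycles refer to this $X$.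

## Even and odd chords

We must decide who makes the detour at each $N$-vertex. If $C^*$, the trail following $C\in F$, makes the detours at both ends of a chord of $C$, it visits the chord twice and must be cut there, as for $K_4$. The parity of the pieces is governed by the following distinction.

**Definition.** Two chords of $C$ *cross* if the ends of one lie on different open arcs of $C$ between the ends of the other. (Distinct chords have no common end, because they belong to the matching $M_0$.) A chord $uv$ of $C$ is *even* if the number of $X$-vertices on an open arc of $C$ between $u$ and $v$ is even, and *odd* otherwise.

The choice of arc does not matter: $u,v$ are $N$-vertices and $\deg_X(C)$ is even. The notion does not depend on $\kappa$. For example, let $C=c_0c_1\cdots c_5$. If the $X$-vertices are $c_0,c_1$, then a chord $c_2c_4$ is even, as the arc $\{c_3\}$ contains none. If they are $c_0,c_3$, then a chord $c_1c_5$ is odd, with one $X$-vertex on each arc.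

Between two visits of a chord, $C^*$ has one step at each end, one step per $X$-vertex passed, and two steps per detour. So if all $N$-vertices have detours on $C^*$, the pieces at an even chord are even and those at an odd chord are odd. We cannot cut at odd chords. They have a compensating property: if $uv$ is odd, then walking from $u$ to $v$ the color changes an odd number of times, so $\operatorname{seg}(u)$ and $\operatorname{seg}(v)$ have different colors for every $\kappa$, and
$$Z(u)\ne Z(v). \tag{1}$$
So the detours at $u$ and $v$ can be left to the $Z$-trails, and no $Z$-trail visits $uv$ twice. But then $C^*$ makes one step instead of two at $u$ and at $v$. If $uv$ crosses an even chord $e$ at which we cut, this spoils the parity at $e$. In that case, however, cutting at $e$ already separates the two visits of $uv$, and $uv$ may stay on $C^*$. This leads to the following choice.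

**Definition.** For each $C\in F$ let $E_C$ be a maximal set of pairwise non-crossing even chords of $C$, and let $O_C$ be the set of odd chords of $C$ crossing no chord of $E_C$. Let $A$ be the set of $N$-vertices that are not ends of chords in any $O_C$.

Every chord of $C$ not in $E_C\cup O_C$ crosses a chord of $E_C$: an even one by maximality, an odd one by definition of $O_C$. None of $E_C,O_C,A$ depends on $\kappa$. The vertices of $C$ not in $A$ are its $X$-vertices and the ends of chords in $O_C$, so
$$|A\cap V(C)|=|C|-\deg_X(C)-2|O_C|\equiv|C|\pmod2. \tag{2}$$
On an isolated $C$ all chords are even, so $O_C=\emptyset$ and $V(C)\subseteq A$.

## A signed count over colorings and labels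

The vertices of $A$ are those where $C^*$ makes the detour. A $Z$-trail will make two steps at an end of a chord in some $O_C$ and one step at every other vertex, so its parity is that of $|A\cap V(Z)|$. Hence we need the following.

**Lemma 5.** There is a $\kappa$ such that $|A\cap V(Z)|$ is even for every $Z$-cycle $Z$.

We do not exhibit such a $\kappa$. We test each $\kappa$ with a sum of signs that is positive if $\kappa$ is good and 0 otherwise, add over all $\kappa$, and evaluate the total in another order.

**Proof.** Let $A'$ be the part of $A$ on non-isolated cycles.

**Step 1: a sum that detects good colorings.** Let $\Omega$ be the set of pairs $(\kappa,\ell)$, where $\ell$ assigns to each segment a label in $\{0,1\}$, such that: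

(3) for each $xy\in X$ and each color $c\in\{a,b\}$, the $c$-segment at $x$ and the $c$-segment at $y$ have the same label.

Fix $\kappa$. Consecutive segments of a $c$-cycle are the $c$-segments at the two ends of an edge of $X$, and every edge of $X$ links two segments in this way once for each color. So the maps $\ell$ satisfying (3) are exactly those that are constant on the segments of each $Z$-cycle. They form a group isomorphic to $(\mathbb Z/2)^z$, where $z$ is the number of $Z$-cycles. Let
$$p(\kappa,\ell)=|\{v\in A':\ell(\operatorname{seg}(v))=1\}|\bmod 2 .$$
For fixed $\kappa$ this is a homomorphism in $\ell$. On the label map that is 1 on the segments of one $Z$-cycle $Z$ and 0 elsewhere it has the value $|A\cap V(Z)|\bmod 2$, because the vertices of $A$ on $Z$ are interior to segments of $Z$. These label maps generate the group, so the homomorphism is trivial if and only if $\kappa$ is as desired. A nontrivial homomorphism to $\mathbb Z/2$ takes both values equally often. Hence $\sum_\ell(-1)^{p(\kappa,\ell)}$ is $2^z$ if $\kappa$ is as desired, and $0$ otherwise. So it suffices to show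
$$\Sigma:=\sum_{(\kappa,\ell)\in\Omega}(-1)^{p(\kappa,\ell)}>0. \tag{4}$$

**Step 2: grouping the terms.** The purpose is to find a quantity under which the terms can be controlled. For $(\kappa,\ell)\in\Omega$ let $U(\kappa,\ell)$ be the set of $xy\in X$ for which the two segments at $x$ have different labels. By (3) this is equivalent to the two segments at $y$ having different labels. Going once around a non-isolated $C$, the label changes exactly at the ends of edges of $U=U(\kappa,\ell)$, so $C$ contains an even number of these ends. Hence $U$ is an even edge set of $\Gamma$. We group $\Sigma$ by the value of $U$.

**Step 3: the terms with $U=\emptyset$ are all $+1$.** Here $\ell$ is constant around each non-isolated $C$, and by (3) it is constant on each component $K$ of $(V(\Gamma),X)$ that has segments. By (2), the number of vertices of $A'$ on the cycles of such a $K$ is congruent to the number of odd cycles in $K$, which is even because $X$ is valid. So $p(\kappa,\ell)=0$. Such terms exist, for example $\ell\equiv0$ with any $\kappa$. (If $X=\emptyset$, then $\Omega$ has one element, the pair of empty choices, and $\Sigma=1$.)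

**Step 4: the terms with a fixed $U\ne\emptyset$ cancel.** The purpose is to construct a sign-reversing involution. By $(\star)$ choose a component $R$ of $(V(\Gamma),X\setminus U)$ with an odd number of odd cycles, the choice depending only on $U$. Define $\Phi(\kappa,\ell)=(\kappa',\ell')$ on the pairs with $U(\kappa,\ell)=U$:

* $\kappa'$ arises from $\kappa$ by interchanging $a$ and $b$ on all non-isolated cycles in $R$;
* $\ell'=\ell$ on segments of cycles in $R$, and $\ell'=1-\ell$ on segments of cycles not in $R$.

*The pair $(\kappa',\ell')$ satisfies (3).* Let $xy\in X$. If both ends are on cycles in $R$, the colors are interchanged at both ends and the labels are unchanged, so (3) holds at $xy$. If both ends are on cycles outside $R$, the colors are unchanged and the labels are flipped at both ends, so (3) holds. Every $xy\in X\setminus U$ is in one of these cases, since $R$ is a component of $(V(\Gamma),X\setminus U)$. Otherwise $xy\in U$ with, say, $x$ on a cycle in $R$ and $y$ on a cycle outside $R$. Under $(\kappa,\ell)$ the $a$- and $b$-segments at $x$ have labels $\lambda$ and $1-\lambda$, because $xy\in U$, and by (3) the same holds at $y$. Under $(\kappa',\ell')$ the $a$- and $b$-segments at $x$ have labels $1-\lambda$ and $\lambda$, because the colors are interchanged; at $y$ they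 also have labels $1-\lambda$ and $\lambda$, because the labels are flipped. So (3) holds. It is exactly for edges of $U$ that interchanging colors and flipping labels have the same effect.

*$\Phi$ is an involution.* At each $X$-vertex, $\ell$ and $\ell'$ agree on whether the two segments there have different labels. So $U(\kappa',\ell')=U$, the same $R$ is used again, and applying $\Phi$ twice gives back $(\kappa,\ell)$.

*$\Phi$ reverses signs.* The labels change exactly for vertices of $A'$ on cycles outside $R$, so $p(\kappa,\ell)+p(\kappa',\ell')$ is congruent to the number of these vertices. By (2), this is congruent to the number of odd non-isolated cycles outside $R$; since isolated cycles are even, it is the number of all odd cycles outside $R$. The total number of odd cycles is $|T(\Gamma)|$, which is even, and $R$ contains an odd number of them. So the number is odd.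

Hence the terms with this $U$ sum to their own negative, that is, to 0. By Steps 3 and 4, $\Sigma>0$. $\square$

In the Petersen example with two spokes, there are 4 choices of $\kappa$, of which 2 are good with $z=2$, so $\Sigma=2\cdot4=8$. The other count agrees: $U=\emptyset$ gives $4\cdot2=8$ terms equal to $+1$. For four spokes no $\kappa$ is good, so $\Sigma=0$, while the terms with $U=\emptyset$ still contribute $4\cdot 2=8$; the others contribute $-8$. Step 4 is where non-minimality hurts: without $(\star)$ there may be no $R$.

**Fix $\kappa$ as in Lemma 5.**

## Distributing the triangles

For $C\in F$ we define a trail $C^*$, and for each $Z$-cycle $Z$ a trail $Z^*$. For an isolated $C$ we add one extra cycle $Z_C:=C$ with its trail $Z_C^*$, and put $Z(v):=Z_C$ for its vertices $v$. Let $v\in V(C)$ have $F$-edges $f,g$ and $M_0$-edge $n$. The edges $fg,nf,ng$ of $T_v$ are distributed as follows.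

* If $v$ is an $X$-vertex, $fg$ goes to $C^*$. Of $nf,ng$, the one containing the $F$-edge in the $a$-segment at $v$ goes to $Z^*$ for the $a$-cycle $Z$ through $n$, and the one containing the $F$-edge in the $b$-segment goes to $Z^*$ for the $b$-cycle $Z$ through $n$.
* If $v\in A$, then $nf,ng$ go to $C^*$ and $fg$ goes to $Z(v)^*$.
* If $v$ is an end of a chord in $O_C$, then $fg$ goes to $C^*$ and $nf,ng$ go to $Z(v)^*$.

Every vertex is of exactly one of these kinds, so $E(L(G))$ is partitioned. Each part is a closed trail: $Z^*$ follows $Z$, visiting the edges of $Z$ in cyclic order, with detours $f,n,g$ at the ends of $O$-chords (chords in some $O_C$) interior to its segments; $Z_C^*$ follows $C$; and $C^*$ follows $C$ with detours $f,n,g$ at the vertices of $A\cap V(C)$.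

**The trails $Z^*$ are even cycles.** Let $Z$ be a $Z$-cycle. The trail $Z^*$ visits each edge of $Z$ once. Its other visits are to $O$-chords. Such a chord $uv$ lies in $N$, so it is not an edge of $Z$, and it is visited once for each of $u,v$ that is interior to a segment of $Z$. By (1), $Z(u)\ne Z(v)$, so this happens at most once. Thus $Z^*$ repeats no vertex; it visits at least $|E(Z)|\ge3$ vertices, so it is a cycle. Its length is
$$\#\{X\text{-vertices on }Z\}+|A\cap V(Z)|+2\cdot\#\{\text{ends of }O\text{-chords interior to segments of }Z\}.$$
The first term is twice the number of segments of $Z$, and the second is even by Lemma 5. So the length is even. For isolated $C$, the trail $Z_C^*$ is a cycle of length $|C|$, which is even.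

**What $C^*$ visits.** The purpose is to list the repetitions that remain. The length of $C^*$ is $\deg_X(C)+2|A\cap V(C)|+2|O_C|$, since $X$-vertices and ends of $O_C$-chords contribute one step each and vertices of $A$ two; it is even. The trail $C^*$ visits each edge of $C$ once; each non-chord edge of $N$ at $C$ once, as its end on $C$ is in $A$; no chord of $O_C$; and every other chord of $C$ exactly twice, once at each end, as both ends are in $A$. It visits no other vertex of $L(G)$. Visits to chords follow the order of their ends around $C$. So the two visits to a chord $h$ and the two visits to a chord $h'$ interleave in the cyclic sequence of $C^*$ if and only if $h,h'$ cross.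

**Parity at the chords of $E_C$.** Let $e=uv\in E_C$. The portion of $C^*$ from the visit of $e$ at $u$ to its visit at $v$ along one arc has length
$$2+\#X+\#O+2\,\#A, \tag{5}$$
where $\#X,\#O,\#A$ are the numbers of $X$-vertices, ends of $O_C$-chords and vertices of $A$ on the open arc. The summand 2 counts the step leaving $e$ at $u$ and the step entering $e$ at $v$. Here $\#X$ is even since $e$ is even. Also $\#O$ is even: chords of $O_C$ do not cross $e$, so each has both ends on the arc or none. So both portions of $C^*$ between the two visits of $e$ have even length.

It remains to cut each $C^*$ into even cycles.

## Cutting a closed trail at non-interleaving vertices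

We write a closed trail $W$ of length $m$ as a cyclic sequence $w_0,\dots,w_{m-1}$ of vertices, where consecutive ones (indices modulo $m$) are adjacent and the $m$ edges $w_iw_{i+1}$ are distinct. The indices are the *positions*; a *visit* to $h$ is a position $i$ with $w_i=h$. Two disjoint pairs of positions *interleave* if the members of one pair lie in different open cyclic intervals between the members of the other. This is symmetric: in positions $0,\dots,7$, the pairs $\{0,4\}$ and $\{2,6\}$ interleave, while $\{0,4\}$ and $\{1,3\}$ do not.

If $h$ is visited at positions $p<q$, *cutting $W$ at $h$* replaces $W$ by its two portions $w_p,\dots,w_{q-1}$ and $w_q,\dots,w_{m-1},w_0,\dots,w_{p-1}$. Each is a closed trail of positive length because $w_p=w_q$. The portions partition the edges and the positions of $W$, each contains one of the two visits of $h$, and each inherits its cyclic order from $W$.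

**Lemma 6.** Let $W$ be a closed trail of positive even length in a simple graph, visiting every vertex at most twice. Let $D$ be a set of vertices visited twice by $W$ such that

(i) the visits of any two distinct members of $D$ do not interleave;

(ii) for each $e\in D$, both portions of $W$ between the visits of $e$ have even length.

Then repeated cutting turns $W$ into closed trails of positive even length, partitioning its edges and positions, such that a vertex $h$ visited twice by $W$ has its two visits in different trails whenever $h\in D$ or the visits of $h$ interleave with those of some $e\in D$.

**Proof.** Induction on $|D|$. If $D=\emptyset$, keep $W$. Otherwise choose $e\in D$ with visits at $p,q$ and cut at $e$, obtaining $W'$ and $W''$, both of even length by (ii).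

**The hypotheses pass to $W'$ and $W''$.** Let $e'\in D\setminus\{e\}$. By (i), $p$ and $q$ lie in the same open cyclic interval between the visits of $e'$. Let $Q$ be the other interval, including the two visits of $e'$. It is a run of consecutive positions avoiding $p$ and $q$, so it lies in one of $W',W''$. Thus both visits of $e'$ are in the same one of $W',W''$, say $W'$, and $Q$ is one of the two portions of $W'$ between them. Its length is even by (ii) for $W$; the other portion of $W'$ is even because $W'$ has even length. So $D\setminus\{e\}$ splits into sets $D'$ and $D''$ of vertices visited twice by $W'$ and $W''$, respectively. Condition (ii) holds for $(W',D')$ and $(W'',D'')$, and so does (i), because cyclic orders are inherited. By induction, cut $W'$ and $W''$ further.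

**The separation property.** Let $h$ be visited twice by $W$, with $h\in D$ or with visits interleaving with those of a member of $D$. If the two visits of $h$ are in different ones of $W',W''$, they are in different final trails. This is the case if $h=e$, and also if the visits of $h$ interleave with those of $e$. In the remaining case both visits of $h$ are in the same one of $W',W''$, and either $h\in D\setminus\{e\}$ or the visits of $h$ interleave with those of some $e'\in D\setminus\{e\}$. If $h\in D\setminus\{e\}$, then $h\in D'$ or $h\in D''$, and induction separates its visits. Otherwise let, say, $e'\in D'$. If both visits of $h$ were in $W''$, they would lie in a cyclic interval of positions containing no visit of $e'$, hence in the same open interval between the visits of $e'$, and would not interleave with them. So both visits of $h$ are in $W'$, they interleave there with those of $e'\in D'$, and induction separates them. $\square$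

## From the pieces of $C^*$ to the decomposition

**Proof of Theorem 4, conclusion.** Apply Lemma 6 to $W=C^*$ and $D=E_C$ for each $C\in F$. The hypotheses hold: $C^*$ has even length and visits every vertex at most twice; chords of $E_C$ are visited exactly twice; they do not cross, so their visits do not interleave; and the portions are even by (5). In the resulting trails:

* each edge of $C$ and each non-chord edge of $N$ at $C$ is visited exactly once in total;
* the two visits of a chord in $E_C$ are in different trails;
* a chord of $C$ not in $E_C\cup O_C$ crosses some chord of $E_C$, so its visits interleave with those of that chord and are in different trails;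
* no other vertex of $L(G)$ is visited.

So each resulting trail is a closed trail of positive even length without repeated vertices in the simple graph $L(G)$. It repeats no edge, so its length is at least 3, and it is a cycle of even length. The cycles $Z^*$ and $Z_C^*$, together with the cycles obtained from all $C^*$, partition $E(L(G))$ into even cycles. This proves Theorem 4. $\square$

**Proof of Theorem 1, conclusion.** Necessity of bridgelessness was shown above. Conversely, let $G$ be cubic and bridgeless, and treat its components separately, so that $G$ is connected. Lemma 2 gives a 2-factor $F$ such that $G/F$ is connected without edge cuts of size 1 or 3. Lemma 3 gives a valid edge set of $G/F$, and Theorem 4 gives an ECD of $L(G)$. In particular, if $G$ is a 2-connected cubic graph, then $L(G)$ has an ECD. $\square$
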